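\title{An elliptic complex with smooth coefficients and no Poincar\'e lemma}

\begin{abstract}
A complex of linear differential operators with real analytic coefficients admits the $C^\infty$ Poincar\'e lemma at a point where it is elliptic and its symbolic complex is a Hilbert complex. We show that this fails for smooth coefficients. For every $d\ge1$ and $n\ge 2d+2$ we construct a complex on $\mathbb R^n$, with trivial bundles, that satisfies both symbol conditions at every point, whose coefficients agree to infinite order at the origin with those of its symbolic complex there, and whose local cohomology at the origin in degree $d$ is infinite dimensional. The main ingredient is a $2\times2$ system in the plane with principal part $\partial_{\bar w}^{18}$ whose transpose annihilates a nonzero smooth function with compact support.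
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{Complexes, symbols and the Poincar\'e lemma}

Let $X$ be a smooth manifold of dimension $n$, let $E^0,E^1,E^2,\dots$ be smooth complex vector bundles on $X$ of ranks $N_0,N_1,N_2,\dots$, and let
\begin{equation}\label{eq:complex}
\Gamma(X,E^0)\xrightarrow{A^0(x,D)}\Gamma(X,E^1)\xrightarrow{A^1(x,D)}\Gamma(X,E^2)\xrightarrow{A^2(x,D)}\cdots,\qquad A^{j+1}\circ A^j=0,
\end{equation}
be a complex of linear differential operators with smooth coefficients. A finite complex is extended by zero bundles and zero operators. Fix $x^0\in X$. A germ $f$ at $x^0$ of a smooth section of $E^j$ is \emph{closed} if $A^jf=0$ and \emph{exact} if $f=A^{j-1}u$ for a germ $u$ of a smooth section of $E^{j-1}$. Exact germs are closed, and the quotient (closed germs)/(exact germs) is the \emph{local cohomology} of \eqref{eq:complex} at $x^0$ in degree $j$.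

\begin{definition}\label{def:poincare}
The complex \eqref{eq:complex} admits the \emph{$C^\infty$ Poincar\'e lemma} at $x^0$ if for every $j\ge1$ every closed germ at $x^0$ of a smooth section of $E^j$ is exact.
\end{definition}

One wants to read this property off the principal parts of the operators at $x^0$. Principal parts are defined by gradings in the sense of Douglis--Nirenberg. In local trivializations over a coordinate patch, $A^j(x,D)$ is an $N_{j+1}\times N_j$ matrix $(a^j_{rs}(x,D))$ of scalar operators, where $D=(\partial/\partial x_1,\dots,\partial/\partial x_n)$. Each $E^j$ carries integers $\omega^j_1,\dots,\omega^j_{N_j}$, its \emph{weights}, and the same weights are used when $E^j$ is the source of $A^j$ and when it is the target of $A^{j-1}$. They are required to be compatible with the operators: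
\[
\operatorname{order}a^j_{rs}(x,D)\le\omega^j_s-\omega^{j+1}_r\quad\text{for all }j,r,s,
\]
where an entry with negative bound is $0$. The \emph{symbol} $\hat A^j(x,\xi)$ is the matrix whose $(r,s)$ entry is the part of $a^j_{rs}(x,D)$ of order exactly $\omega^j_s-\omega^{j+1}_r$, with $D$ replaced by $\xi$; this part may be $0$. The $(r,s)$ entry of $\hat A^{j+1}\hat A^j$ is the part of order $\omega^j_s-\omega^{j+2}_r$ of the $(r,s)$ entry of $A^{j+1}A^j$, so $\hat A^{j+1}\hat A^j=0$. Replacing $\xi$ by $D$ in the symbols at $x^0$ gives the \emph{symbolic complex at $x^0$}, a complex of operators with constant coefficients,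
\begin{equation}\label{eq:symbolic}
C^\infty(\mathbb R^n)^{N_0}\xrightarrow{\hat A^0(x^0,D)}C^\infty(\mathbb R^n)^{N_1}\xrightarrow{\hat A^1(x^0,D)}C^\infty(\mathbb R^n)^{N_2}\to\cdots.
\end{equation}

\begin{definition}\label{def:symbolconditions}
Let $\mathcal P=\mathbb C[\xi_1,\dots,\xi_n]$. The symbolic complex \eqref{eq:symbolic} is a \emph{Hilbert complex} if the transposed sequence
\[
\mathcal P^{N_0}\xleftarrow{{}^t\hat A^0(x^0,\xi)}\mathcal P^{N_1}\xleftarrow{{}^t\hat A^1(x^0,\xi)}\mathcal P^{N_2}\leftarrow\cdots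
\]
is exact at $\mathcal P^{N_j}$ for every $j\ge1$. The complex \eqref{eq:complex} is \emph{elliptic at $x^0$} if for every $\xi^0\in\mathbb R^n\setminus\{0\}$ the sequence
\[
\mathbb C^{N_0}\xrightarrow{\hat A^0(x^0,\xi^0)}\mathbb C^{N_1}\xrightarrow{\hat A^1(x^0,\xi^0)}\mathbb C^{N_2}\to\cdots
\]
is exact at $\mathbb C^{N_j}$ for every $j\ge1$. Neither condition asks anything in degree $0$.
\end{definition}

The Hilbert condition says that no compatibility condition is missing from \eqref{eq:symbolic}. Indeed, an element of $\ker{}^t\hat A^{j-1}(x^0,\xi)$ is a column $Q$ of polynomials with ${}^tQ\,\hat A^{j-1}=0$, so that ${}^tQ(D)f=0$ is necessary for solving $\hat A^{j-1}(x^0,D)u=f$. Exactness says that ${}^tQ={}^tQ'\hat A^j$ for some $Q'$, so this condition already follows from $\hat A^j(x^0,D)f=0$. Ellipticity is of a different nature: it tests the symbols one real covector at a time.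

\begin{example}\label{ex:basic}
(a) In the de Rham complex of $\mathbb R^n$ all weights of $E^j$ equal $-j$, and the symbol is $\xi\wedge{}$. Both conditions hold (Lemmas \ref{lem:invertible} and \ref{lem:regular} below), and Definition \ref{def:poincare} is the classical Poincar\'e lemma.

(b) For one scalar operator, $E^0\to E^1\to0$, the Hilbert condition says that the symbol at $x^0$ is a nonzero polynomial, ellipticity says that it has no real zero $\xi^0\neq0$, and the Poincar\'e lemma is local solvability. For $\partial_{\bar w}+\beta(w)$ on $\mathbb C$, with $\beta$ smooth, solvability holds: if $\partial_{\bar w}\phi=\beta$ near $x^0$, then $\partial_{\bar w}+\beta=e^{-\phi}\,\partial_{\bar w}\circ e^{\phi}$, and $\partial_{\bar w}$ is locally solvable.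

(c) Ellipticity alone is not enough. On $\mathbb R^2$ let $A^0u=(\partial_1u,\partial_2u)$ and $A^1(f_1,f_2)=(\partial_1^2+\partial_2^2)(\partial_1f_2-\partial_2f_1)$, with weights $0$; $-1,-1$; $-4$. The factor $\xi_1^2+\xi_2^2$ does not vanish for real $\xi\ne0$, so the complex is elliptic. The relation $(-\xi_2,\xi_1)$ is not a polynomial multiple of $(\xi_1^2+\xi_2^2)(-\xi_2,\xi_1)$, so the Hilbert condition fails; and $(0,x_1)$ is closed but not exact.
\end{example}

When everything is real analytic, the two conditions together suffice. The following theorem is known.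

\begin{theorem}\label{thm:analytic}
Assume that $X$ is a real analytic manifold, that the bundles $E^j$ are real analytic (their transition functions are real analytic maps into $GL(N_j,\mathbb C)$ on a real analytic atlas), and that the operators $A^j(x,D)$ have real analytic coefficients. If the symbolic complex at $x^0$ is a Hilbert complex and \eqref{eq:complex} is elliptic at $x^0$, then \eqref{eq:complex} admits the $C^\infty$ Poincar\'e lemma at $x^0$.
\end{theorem}

The problem, posed as open in \cite{NH}, is whether analyticity can be dropped: \emph{if $X$, the $E^j$ and the coefficients of the $A^j$ are only $C^\infty$, the symbolic complex at $x^0$ is a Hilbert complex and \eqref{eq:complex} is elliptic at $x^0$, must \eqref{eq:complex} admit the $C^\infty$ Poincar\'e lemma at $x^0$?}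

One would guess that the answer is yes. Neither the symbol conditions nor the conclusion mention analyticity. Moreover, near $x^0$ the complex is a small perturbation of its symbolic complex. Substitute $x=x^0+\varepsilon x'$ and multiply the $(r,s)$ entry of $A^j$ by $\varepsilon^{\omega^j_s-\omega^{j+1}_r}$; this only rescales the components of the sections, so the local cohomology does not change. A term $a(x)D^\alpha$ becomes $\varepsilon^{\omega^j_s-\omega^{j+1}_r-|\alpha|}a(x^0+\varepsilon x')D_{x'}^\alpha$, and as $\varepsilon\to0$ the coefficients converge, with all derivatives on compact sets, to those of \eqref{eq:symbolic}, to which Theorem \ref{thm:analytic} applies. Example \ref{ex:basic}(b) supports the guess. Nevertheless the answer is no.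

\subsection{The counterexample}

Our complexes are Koszul complexes. Let $T_i$, $i\in\mathcal I$, be commuting endomorphisms of a complex vector space $\mathcal M$, indexed by a finite ordered set $\mathcal I$. For $I=\{i_1<\dots<i_j\}\subset\mathcal I$ let $e_I=e_{i_1}\wedge\dots\wedge e_{i_j}$ be the standard basis vector of $\Lambda^j\mathbb C^{\mathcal I}$. The \emph{Koszul complex} of the $T_i$ has the space $\bigoplus_{|I|=j}\mathcal M\,e_I$ in degree $j$ and the differential
\begin{equation}\label{eq:koszul}
A(u\,e_I)=\sum_{i\in\mathcal I}T_iu\;e_i\wedge e_I .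
\end{equation}
We have $A^2=0$ because $T_kT_i$ is symmetric and $e_k\wedge e_i$ is antisymmetric in $(i,k)$. The de Rham complex is the Koszul complex of $\partial_1,\dots,\partial_n$.

Let $d\ge1$ and $q\ge0$. We use coordinates $z\in\mathbb C$, $w=(w_1,\dots,w_d)\in\mathbb C^d$, $y\in\mathbb R^q$ on $\mathbb R^n$, $n=2+2d+q$, and the usual operators $\partial_z=\frac12(\partial_{x_1}-i\partial_{x_2})$, $\partial_{\bar z}=\frac12(\partial_{x_1}+i\partial_{x_2})$ for $z=x_1+ix_2$. Let $F=(\mathbb C^2)^{\otimes d}$. Given $C_{ij}\in C^\infty(\mathbb C;M_2(\mathbb C))$ for $i,j\ge0$, $i+j\le17$, define operators on $F$-valued functions by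
\begin{equation}\label{eq:Pm}
P_m=\partial_{\bar w_m}^{18}+\sum_{i+j\le17}C_{ij}(w_m)^{[m]}\,\partial_{w_m}^j\partial_{\bar w_m}^i\;z\partial_z\qquad(1\le m\le d),
\end{equation}
where $[m]$ means that the matrix acts on the $m$-th tensor factor of $F$. Put $\mathcal I=\{-q,\dots,d\}$ and
\[
T_{-k}=\partial_{y_k}\ \ (1\le k\le q),\qquad T_0=\partial_{\bar z},\qquad T_m=P_m\ \ (1\le m\le d).
\]
These operators commute pairwise. The coefficients do not depend on $y$; we have $[\partial_{\bar z},z\partial_z]=0$; and for $m\ne m'$ the operators $P_m$ and $P_{m'}$ involve different variables $w_m,w_{m'}$, different tensor factors, and involve $z$ only through $z\partial_z$. Let $\mathcal K$ be the Koszul complex of the $T_i$, with the trivial bundles $E^j=\bigoplus_{|I|=j}F\,e_I$. Put $\operatorname{ord}T_i=1$ for $i\le0$ and $\operatorname{ord}T_i=18$ for $i\ge1$, and give every component of the block $F\,e_I$ the weight $-\sum_{i\in I}\operatorname{ord}T_i$. The bound for the entries from the block $e_I$ to the block $e_{I\cup\{i\}}$ is then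 $\operatorname{ord}T_i$, and every term of \eqref{eq:Pm} has order at most $18$, so the weights are compatible.

\begin{theorem}\label{thm:main}
There are $C_{ij}\in C^\infty(\mathbb C;M_2(\mathbb C))$, $i+j\le17$, vanishing to infinite order at $0$, such that for all $d\ge1$ and $q\ge0$ the complex $\mathcal K$ on $\mathbb R^{2+2d+q}$ has the following properties.
\begin{enumerate}
\item[(a)] At every point, $\mathcal K$ is elliptic and its symbolic complex is a Hilbert complex. The coefficients of $\mathcal K$ agree to infinite order at $x^0=0$ with those of its symbolic complex at $x^0$.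
\item[(b)] $\mathcal K$ does not admit the $C^\infty$ Poincar\'e lemma at $x^0=0$: its local cohomology at $x^0$ in degree $d$ is infinite dimensional.
\end{enumerate}
\end{theorem}

Thus the analyticity of the coefficients cannot be dropped from Theorem \ref{thm:analytic}, even when $X$ and the bundles are analytic and trivial. The failure occurs in any prescribed degree $d\ge1$ and in every dimension $n\ge2d+2$. We make no claim for $n\le3$. The case $d=1$, $q=0$ already answers the question: on $\mathbb C^2$, with $u,f,g$ valued in $\mathbb C^2$,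
\begin{equation}\label{eq:C2}
A^0u=(\partial_{\bar z}u,Pu),\qquad A^1(f,g)=\partial_{\bar z}g-Pf,\qquad P=\partial_{\bar w}^{18}+\sum_{i+j\le17}C_{ij}(w)\,\partial_w^j\partial_{\bar w}^i\;z\partial_z,
\end{equation}
and the weights are $0$ on $u$, $-1$ on $f$, $-18$ on $g$ and $-19$ on $E^2$.

The analytic core of the proof concerns one operator in the plane. Let $\Delta=\{|w|<1\}\subset\mathbb C$. For a differential operator $S$ on vector-valued functions, ${}^tS$ is the formal transpose for the bilinear pairing $\int u\cdot v\,dA$, where $u\cdot v=\sum_ku_kv_k$ and $dA$ is Lebesgue measure. Thus $\int Su\cdot v\,dA=\int u\cdot{}^tSv\,dA$ when $v$ has compact support, and ${}^t(\beta\,\partial^\alpha)v=(-1)^{|\alpha|}\partial^\alpha({}^t\beta\,v)$ for a matrix function $\beta$.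

\begin{proposition}\label{prop:compact}
There are $\beta_{ij}\in C_c^\infty(\Delta;M_2(\mathbb C))$, $i+j\le17$, and $0\ne v\in C_c^\infty(\Delta;\mathbb C^2)$ such that $S=\partial_{\bar w}^{18}+\sum_{i+j\le17}\beta_{ij}(w)\,\partial_w^j\partial_{\bar w}^i$ satisfies ${}^tSv=0$.
\end{proposition}

Section \ref{sec:C2} shows on the complex \eqref{eq:C2} how such a $v$ obstructs the Poincar\'e lemma. Sections \ref{sec:symbols} and \ref{sec:cohomology} deduce Theorem \ref{thm:main} from Proposition \ref{prop:compact}, and Section \ref{sec:compact}, which is independent of the others, proves the proposition.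

\section{Two operators on $\mathbb C^2$}\label{sec:C2}

We recall how to solve $\partial_{\bar z}$ with parameters. The Cauchy--Pompeiu formula says that $\phi(z)=\frac1\pi\int_{\mathbb C}\zeta^{-1}(\partial_{\bar z}\phi)(z-\zeta)\,dA(\zeta)$ for $\phi\in C_c^\infty(\mathbb C)$. Let $b(z,x)$ be smooth on $\{|z|<r\}\times\Omega$, with $\Omega$ open in some $\mathbb R^k$, and let $\varrho\in C_c^\infty(\{|z|<r\})$ equal $1$ near $0$. Put
\begin{equation}\label{eq:cauchy}
h(z,x)=\frac1\pi\int_{\mathbb C}\frac{(\varrho b)(z-\zeta,x)}{\zeta}\,dA(\zeta).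
\end{equation}
Since $1/\zeta$ is locally integrable, we may differentiate under the integral. So $h$ is smooth, $\partial_{\bar z}h=\varrho b$, which equals $b$ for $z$ near $0$, and the map $b\mapsto h$ commutes with differentiation in $x$.

\subsection{Reduction to functions holomorphic in $z$}
Consider \eqref{eq:C2} with arbitrary smooth $C_{ij}$. In degree $2$ every germ is exact, because $A^1(0,g)=\partial_{\bar z}g$. For degree $1$, let $\mathcal H$ be the space of germs at $0$ of smooth $\mathbb C^2$-valued functions that are holomorphic in $z$. Since $P$ commutes with $\partial_{\bar z}$, it maps $\mathcal H$ to itself. The germ $(0,g)$ is closed if and only if $g\in\mathcal H$, and it is exact if and only if $g\in P\mathcal H$. Every closed germ $(f,g)$ is cohomologous to one of this form: if $\partial_{\bar z}h=f$, then $(f,g)-A^0h=(0,g-Ph)$. Hence the local cohomology in degree $1$ is $\mathcal H/P\mathcal H$.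

If all $C_{ij}$ vanish, this quotient is $0$: apply \eqref{eq:cauchy} eighteen times in the variable $w$, with $z$ as the parameter; each step preserves holomorphy in $z$. This is the symbolic complex at $0$ of Theorem \ref{thm:main}.

\subsection{A family of operators in one variable}
Let $u(z,w)$ be smooth on $\{|z|<r\}\times\Omega$ and holomorphic in $z$; here we allow $\Omega\subset\mathbb C^d$ for later use. Its Taylor coefficients
\[
u_\nu(w)=\frac1{2\pi i}\oint_{|z|=r/2}u(z,w)\,z^{-\nu-1}\,dz\qquad(\nu\ge0)
\]
are smooth on $\Omega$. The map $u\mapsto u_\nu$ commutes with derivatives in $w$ and with multiplication by matrix functions of $w$, and $(z\partial_zu)_\nu=\nu u_\nu$. This is the reason for the factor $z\partial_z$: it acts on the $\nu$-th coefficient as the number $\nu$. Put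
\begin{equation}\label{eq:Pnu}
P^{(\nu)}=\partial_{\bar w}^{18}+\nu\sum_{i+j\le17}C_{ij}(w)\,\partial_w^j\partial_{\bar w}^i\quad\text{on }\mathbb C,
\end{equation}
and let $P^{(\nu)}_m$ be $P^{(\nu)}$ acting in the variable $w_m$ and on the $m$-th tensor factor. Then
\begin{equation}\label{eq:taylor}
(P_mu)_\nu=P_m^{(\nu)}u_\nu .
\end{equation}
To solve $Pu=g$ in $\mathcal H$ we must therefore solve $P^{(\nu)}u_\nu=g_\nu$ for all $\nu$ on \emph{one} disc $|w|<r$, although the lower order coefficients of $P^{(\nu)}$ grow with $\nu$.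

\subsection{The obstruction}
Suppose that there are discs $\Delta_p\subset\mathbb C$ that shrink to the point $0$, distinct integers $\nu_p\ge1$, and functions
\begin{equation}\label{eq:wish}
0\ne v_p\in C_c^\infty(\Delta_p;\mathbb C^2)\qquad\text{with}\qquad{}^tP^{(\nu_p)}v_p=0 .
\end{equation}
Let $g=\sum_p\gamma_pz^{\nu_p}\overline{v_p(w)}$, with $\gamma_p>0$ so small that the series converges in $C^\infty$. Then $g\in\mathcal H$. If $g=Pu$ on $\{|z|<r,|w|<r\}$ with $u$ holomorphic in $z$, take $p$ so large that $\overline{\Delta_p}\subset\{|w|<r\}$. By \eqref{eq:taylor},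
\[
\gamma_p\int|v_p|^2\,dA=\int P^{(\nu_p)}u_{\nu_p}\cdot v_p\,dA=\int u_{\nu_p}\cdot{}^tP^{(\nu_p)}v_p\,dA=0,
\]
which is false. So \eqref{eq:wish} destroys the Poincar\'e lemma.

Proposition \ref{prop:compact} gives one such function on the unit disc. Transplanting $S$ to a disc of radius $\varepsilon$ and normalizing the principal part multiplies $\beta_{ij}$ by $\varepsilon^{-(18-i-j)}$, which blows up as $\varepsilon\to0$. The parameter $\nu$ pays for this: on $\Delta_p$ we define $C_{ij}$ as the transplanted coefficient divided by $\nu_p$, and we let $\nu_p$ grow so fast that the $C_{ij}$ become smooth and flat at $0$. Ellipticity does not notice the new terms, because a real covector on which the symbol of $\partial_{\bar z}$ vanishes is also a zero of the symbol of $\partial_z$.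

\begin{remark}\label{rem:smalldiscs}
The parameter is needed: for a fixed $\nu$, no function as in \eqref{eq:wish} exists on small discs. Let $\Delta'$ be a disc of radius $\varepsilon\le1$, let $K=\max_{i,j}\sup_{\Delta'}|C_{ij}|$, and let $v\in C_c^\infty(\Delta';\mathbb C^2)$ satisfy ${}^tP^{(\nu)}v=0$. Put $\Phi(w)=\bar w^{17}/(17!\,\pi w)$. The derivatives of $\Phi$ of order at most $16$ are homogeneous of degree at least $0$, hence bounded near $0$, so up to $17$ derivatives can be moved onto $\Phi$ in a convolution without boundary terms. Since $\partial_{\bar w}^{17}\Phi=1/(\pi w)$, the Cauchy--Pompeiu formula gives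
\[
v=\Phi*\partial_{\bar w}^{18}v=-\nu\sum_{i+j\le17}(-1)^{i+j}\big(\partial_w^j\partial_{\bar w}^i\Phi\big)*\big({}^tC_{ij}v\big).
\]
The kernels are $O(|w|^{-1})$ for $|w|\le2$, and $\int_{|w|\le2\varepsilon}|w|^{-1}dA=4\pi\varepsilon$. Hence $\sup|v|\le c_0\nu K\varepsilon\sup|v|$ with an absolute constant $c_0$, and $v=0$ if $c_0\nu K\varepsilon<1$.
\end{remark}

\section{The coefficients and the symbol conditions}\label{sec:symbols}

\subsection{Definition of the $C_{ij}$}
For $p\ge1$ let $w^{(p)}=2^{-p}$, $\varepsilon_p=2^{-p-2}$, $\nu_p=2^{p^2}$ and $\Delta_p=\{|w-w^{(p)}|<\varepsilon_p\}$. The disc $\Delta_p$ lies in the annulus $\frac342^{-p}<|w|<\frac542^{-p}$. Since $\frac542^{-p-1}<\frac342^{-p}$, the discs are pairwise disjoint, and they shrink to $0$. With $\beta_{ij}$ and $v$ from Proposition \ref{prop:compact}, put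
\begin{equation}\label{eq:Cij}
C_{ij}(w)=\sum_{p\ge1}\nu_p^{-1}\varepsilon_p^{-(18-i-j)}\beta_{ij}\Big(\frac{w-w^{(p)}}{\varepsilon_p}\Big),\qquad v_p(w)=v\Big(\frac{w-w^{(p)}}{\varepsilon_p}\Big).
\end{equation}
The $p$-th term has compact support in $\Delta_p$, so the sum is locally finite and smooth on $\mathbb C\setminus\{0\}$, and $C_{ij}(0)=0$. On $\Delta_p$ a derivative of order $m$ of $C_{ij}$ is $O(2^{-p^2}2^{(p+2)(18+m)})$, which is $O(2^{-pN})=O(|w|^N)$ for every $N$. A function that is smooth on $\mathbb C\setminus\{0\}$, vanishes at $0$ and has all its derivatives $O(|w|^N)$ for every $N$ is smooth and flat at $0$: each derivative, extended by $0$, is differentiable at $0$ with differential $0$. So $C_{ij}\in C^\infty(\mathbb C;M_2(\mathbb C))$ vanishes to infinite order at $0$.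

On $\Delta_p$ use the variable $\zeta=(w-w^{(p)})/\varepsilon_p$, so that $\partial_w^j\partial_{\bar w}^i=\varepsilon_p^{-(i+j)}\partial_\zeta^j\partial_{\bar\zeta}^i$. Then
\[
P^{(\nu_p)}=\varepsilon_p^{-18}\Big(\partial_{\bar\zeta}^{18}+\sum_{i+j\le17}\beta_{ij}(\zeta)\,\partial_\zeta^j\partial_{\bar\zeta}^i\Big)=\varepsilon_p^{-18}S .
\]
The change of variable multiplies $dA$ by a constant, so it respects transposes, and \eqref{eq:wish} holds.

\subsection{Two lemmas on Koszul complexes}
Let $\iota_k$ be the contraction on $\Lambda^\bullet\mathbb C^{\mathcal I}$: $\iota_ke_J=0$ if $k\notin J$, and $\iota_k(e_k\wedge e_I)=e_I$ if $k\notin I$. It satisfies $\iota_k(e_i\wedge\alpha)+e_i\wedge\iota_k\alpha=\delta_{ik}\alpha$, and in the basis $(e_I)$ its matrix is the transpose of the matrix of $e_k\wedge{}$. The first lemma will give ellipticity.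

\begin{lemma}\label{lem:invertible}
If one of the commuting endomorphisms $T_i$ is invertible, their Koszul complex \eqref{eq:koszul} is exact in every degree.
\end{lemma}

\begin{proof}
Let $T_k$ be invertible and $h(u\,e_J)=T_k^{-1}u\;\iota_ke_J$. Since $T_k^{-1}$ commutes with all $T_i$,
\[
(Ah+hA)(u\,e_J)=\sum_iT_iT_k^{-1}u\,\big(e_i\wedge\iota_ke_J+\iota_k(e_i\wedge e_J)\big)=u\,e_J .
\]
So $A\alpha=0$ implies $\alpha=A(h\alpha)$.
\end{proof}

The Hilbert condition concerns the transposed sequence. The \emph{homological Koszul complex} of commuting endomorphisms $T_1,\dots,T_r$ of $\mathcal M$ has the same spaces as before and the differential $\mathfrak d(u\,e_J)=\sum_iT_iu\;\iota_ie_J$, of degree $-1$.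

\begin{lemma}\label{lem:regular}
Suppose that for each $i$ the map induced by $T_i$ on $\mathcal M/\sum_{k<i}T_k\mathcal M$ is injective. Then the homological Koszul complex of $T_1,\dots,T_r$ is exact in every degree $j\ge1$.
\end{lemma}

\begin{proof}
We use induction on $r$; for $r=0$ there is nothing in positive degree. Let $K'$ be the homological Koszul complex of $T_1,\dots,T_{r-1}$, a subcomplex. An element of degree $j\ge1$ is $c=a+e_r\wedge b$ with $a,b\in K'$ of degrees $j$ and $j-1$, and $\mathfrak d(e_r\wedge b)=T_rb-e_r\wedge\mathfrak db$. So $\mathfrak dc=0$ means $\mathfrak da+T_rb=0$ and $\mathfrak db=0$. We claim that $b=\mathfrak db'$ with $b'\in K'$ of degree $j$. For $j\ge2$ this is the induction hypothesis. For $j=1$ we have $T_rb=-\mathfrak da\in\sum_{k<r}T_k\mathcal M$, so $b\in\sum_{k<r}T_k\mathcal M$ by the hypothesis on $T_r$, and this sum is the image of $\mathfrak d$ in degree $0$ of $K'$. Now $c+\mathfrak d(e_r\wedge b')=a+T_rb'$ is a cycle of degree $j\ge1$ in $K'$, hence a boundary by induction.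
\end{proof}

\subsection{Proof of Theorem \ref{thm:main}(a)}
Let $\eta_k,\lambda_0,\mu_0,\lambda_m,\mu_m$ be the symbols of $\partial_{y_k},\partial_{\bar z},\partial_z,\partial_{\bar w_m},\partial_{w_m}$; for instance $\lambda_0=\frac12(\xi_1+i\xi_2)$ and $\mu_0=\frac12(\xi_1-i\xi_2)$. These $n$ linear forms are coordinates on $\mathbb C^n$, so $\mathcal P$ is the polynomial ring in them. At a point $(z,w,y)$ the part of order $18$ of $P_m$ has the symbol
\[
\Sigma_m=\lambda_m^{18}I+z\mu_0M_m,\qquad M_m=\sum_{i+j=17}C_{ij}(w_m)^{[m]}\mu_m^j\lambda_m^i,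
\]
and the symbol of $\mathcal K$ is the Koszul differential of the commuting matrices $\eta_1,\dots,\eta_q,\lambda_0,\Sigma_1,\dots,\Sigma_d$.

\emph{Ellipticity.} Let $\xi\ne0$ be real. By Lemma \ref{lem:invertible} it suffices to find one invertible matrix in the list. If some $\eta_k$ or $\lambda_0$ is nonzero at $\xi$, we are done. Otherwise the $y$-part of $\xi$ vanishes, and $\lambda_0=0$ forces $\xi_1=\xi_2=0$ because $\xi$ is real. Then $\mu_0=0$ and $\Sigma_m=\lambda_m^{18}I$ for all $m$. The $w_m$-part of $\xi$ is nonzero for some $m$, so $\lambda_m\neq0$, again by reality, and $\Sigma_m$ is invertible.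

\emph{The Hilbert condition.} Since $\iota_i$ is the transpose of $e_i\wedge{}$, the transposed sequence is the homological Koszul complex of $\eta_1,\dots,\eta_q,\lambda_0,{}^t\Sigma_1,\dots,{}^t\Sigma_d$ on $\mathcal M=\mathcal P\otimes F$. We check the hypothesis of Lemma \ref{lem:regular} in this order. Multiplication by a variable is injective on a free module over a polynomial ring, and the quotient is the free module of the same rank over the polynomial ring in the remaining variables. This settles $\eta_1,\dots,\eta_q,\lambda_0$, and the quotient by them is $\mathcal M_0=\mathcal P_0\otimes F$ with $\mathcal P_0=\mathbb C[\mu_0,\lambda_1,\mu_1,\dots,\lambda_d,\mu_d]$. Fix $m$ and write $\mathcal P_0=\mathcal P_m[\lambda_m]$, where $\mathcal P_m$ is the polynomial ring in the variables of $\mathcal P_0$ other than $\lambda_m$. For $k<m$ the entries of ${}^t\Sigma_k$ lie in $\mathcal P_m$, so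
\[
\mathcal M_0\Big/\sum_{k<m}{}^t\Sigma_k\mathcal M_0=\mathcal N[\lambda_m],\qquad\mathcal N=(\mathcal P_m\otimes F)\Big/\sum_{k<m}{}^t\Sigma_k(\mathcal P_m\otimes F).
\]
Write ${}^t\Sigma_m=\sum_{i=0}^{18}\lambda_m^i\,Y_i$ with matrices $Y_i$ over $\mathcal P_m$. The $Y_i$ act on the $m$-th tensor factor only, so they commute with ${}^t\Sigma_k$ for $k<m$ and induce endomorphisms of $\mathcal N$. Since $M_m$ has degree at most $17$ in $\lambda_m$, we have $Y_{18}=I$. Hence ${}^t\Sigma_m$ sends an element of $\mathcal N[\lambda_m]$ with leading term $\lambda_m^\kappa\,\alpha$, $\alpha\ne0$, to an element with leading term $\lambda_m^{\kappa+18}\alpha$, and is injective.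

\emph{Contact at $0$.} At $x^0=0$ we have $\Sigma_m=\lambda_m^{18}I$, so the symbolic complex is the Koszul complex of $\partial_{y_k},\partial_{\bar z},\partial_{\bar w_m}^{18}$. The coefficients of $\mathcal K$ differ from its coefficients by the functions $\pm zC_{ij}(w_m)^{[m]}$, which vanish to infinite order at $0$. \qed

The first two steps use no property of the $C_{ij}$ beyond the bound $i+j\le17$, which makes $P_m$ of order $18$ and $\Sigma_m$ monic in $\lambda_m$.

\section{The local cohomology in degree $d$}\label{sec:cohomology}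

For general $d$ we look for closed germs of the form $g\,e_1\wedge\dots\wedge e_d$. After eliminating $y$ and $\bar z$, such a germ is exact only if $g=\sum_m\pm P_ma_m$ with all $a_m$ holomorphic in $z$. An obstruction must therefore be annihilated by the transposes of all $P_m^{(\nu)}$ at once. The product $v_p(w_1)\otimes\dots\otimes v_p(w_d)$ has this property for $\nu=\nu_p$; this is why the fiber is a tensor power and why all $P_m$ share the variable $z$.

\begin{proof}[Proof of Theorem \ref{thm:main}(b)]
For a bounded sequence $c=(c_p)_{p\ge1}\in\ell^\infty$ put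
\[
g_c(z,w)=\sum_{p\ge1}c_p\gamma_p\,z^{\nu_p}\;\overline{v_p(w_1)}\otimes\dots\otimes\overline{v_p(w_d)},\qquad\gamma_p=e^{-\nu_p^2}\big(1+\|v_p\|_{C^p}\big)^{-d},
\]
where $\|v_p\|_{C^p}$ is the largest sup norm of a partial derivative of order at most $p$. Each term is holomorphic in $z$ and independent of $y$. Apply to the $p$-th term a power of $\partial_z$ and partial derivatives in $w$, of total order $m\le p$. For $|z|\le r$ the result is bounded by $\|c\|_\infty\nu_p^m\max(1,r)^{\nu_p}e^{-\nu_p^2}$, which is summable in $p$. So the series converges in $C^\infty$, and $\partial_{\bar z}g_c=0$, $\partial_{y_k}g_c=0$. Let $G_c=g_c\,e_1\wedge\dots\wedge e_d$, a section of $E^d$. In $AG_c$ the terms with $i\ge1$ vanish because $e_i\wedge e_1\wedge\dots\wedge e_d=0$, and the terms with $i\le0$ vanish because $T_ig_c=0$. So $G_c$ is closed.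

Suppose that $G_c=AH$ near $0$, with $H$ a smooth section of $E^{d-1}$. We show that $c_p=0$ for all large $p$.

\emph{Elimination of $y$.} The component of $AH$ along $e_J$ is $\sum_{i\in J}\pm T_iH_{J\setminus\{i\}}$. If $J\subset\{0,\dots,d\}$, this involves only components $H_I$ with $I\subset\{0,\dots,d\}$ and only the operators $\partial_{\bar z},P_1,\dots,P_d$, which commute with restriction to $y=0$. Keeping these components and restricting to $y=0$, we may assume $q=0$.

\emph{Elimination of $\bar z$.} Let $(K^\bullet,\delta)$ be the Koszul complex of $P_1,\dots,P_d$ on germs at $0$ of smooth $F$-valued functions of $(z,w)$, with $K^{-1}=0$. Write $H=a+e_0\wedge b$ with $a\in K^{d-1}$ and $b\in K^{d-2}$. Since $e_m\wedge e_0=-e_0\wedge e_m$ and $e_0\wedge e_0=0$, we get $AH=\delta a+e_0\wedge(\partial_{\bar z}a-\delta b)$, and therefore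
\[
\delta a=G_c,\qquad\partial_{\bar z}a=\delta b .
\]
For $d\ge2$ the germ $a$ need not be holomorphic in $z$, and we correct it. By \eqref{eq:cauchy}, applied to each component of $b$, there is $h\in K^{d-2}$ with $\partial_{\bar z}h=b$ (for $d=1$, $b=h=0$). Put $a'=a-\delta h$. Then $\delta a'=G_c$, and $\partial_{\bar z}a'=\delta b-\delta\partial_{\bar z}h=0$ because $\partial_{\bar z}$ commutes with $\delta$. Let $a'_m$ be the component of $a'$ along $e_{\{1,\dots,d\}\setminus\{m\}}$. On some polydisc $|z|<r$, $|w_1|<r,\dots,|w_d|<r$,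
\begin{equation}\label{eq:exact}
g_c=\sum_{m=1}^d(-1)^{m-1}P_ma'_m,\qquad a'_m\text{ smooth and holomorphic in }z .
\end{equation}

\emph{Taylor coefficients.} The $\nu_p$ are distinct, so by \eqref{eq:taylor} the coefficient of $z^{\nu_p}$ in \eqref{eq:exact} is
\[
c_p\gamma_p\,\overline{v_p(w_1)}\otimes\dots\otimes\overline{v_p(w_d)}=\sum_{m=1}^d(-1)^{m-1}P_m^{(\nu_p)}(a'_m)_{\nu_p}.
\]
Let $p$ be so large that $\overline{\Delta_p}\subset\{|w|<r\}$. Then $\Psi_p(w)=v_p(w_1)\otimes\dots\otimes v_p(w_d)$ has compact support in the polydisc. Pair with $\Psi_p$, using the bilinear pairing of $F$ in its standard basis, and integrate in $w$. The function ${}^tP_m^{(\nu_p)}\Psi_p$ is the tensor product in which the $m$-th factor of $\Psi_p$ is replaced by $({}^tP^{(\nu_p)}v_p)(w_m)$, which is $0$ by \eqref{eq:wish}. So the right side gives $0$, the left side gives $c_p\gamma_p\big(\int|v_p|^2dA\big)^d$, and $c_p=0$.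

Thus the kernel of the linear map $c\mapsto[G_c]$ from $\ell^\infty$ to the local cohomology in degree $d$ is contained in the space $c_{00}$ of finitely supported sequences. In particular $c\equiv1$ gives a closed germ that is not exact. The indicator sequences of infinitely many pairwise disjoint infinite sets of integers are linearly independent modulo $c_{00}$, so their images are linearly independent cohomology classes.
\end{proof}

\begin{remark}\label{rem:distributions}
For $d=1$, $q=0$ and $c\notin c_{00}$ there is not even a distribution solution. Let $u$ be a $\mathbb C^2$-valued distribution on $\{|z|<r,|w|<r\}$ with $\partial_{\bar z}u=0$ and $Pu=g_c$. For $\phi\in C_c^\infty(\{|w|<r\};\mathbb C^2)$ define a distribution $h_\phi$ on $\{|z|<r\}$ by $\langle h_\phi,\chi\rangle=\langle u,\chi(z)\phi(w)\rangle$. It satisfies $\partial_{\bar z}h_\phi=0$, and a distribution with this property is a holomorphic function. Let $\Lambda_\nu(\phi)$ be its $\nu$-th Taylor coefficient, which is linear in $\phi$. Write $P=\partial_{\bar w}^{18}+Q\,z\partial_z$,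 so that $P^{(\nu)}=\partial_{\bar w}^{18}+\nu Q$. Pairing $Pu=g_c$ with $\chi(z)\phi(w)$ gives $h_{\partial_{\bar w}^{18}\phi}+z\partial_zh_{{}^tQ\phi}=\int g_c(z,w)\cdot\phi(w)\,dA(w)$, and the coefficient of $z^\nu$ is $\Lambda_\nu({}^tP^{(\nu)}\phi)=\int(g_c)_\nu\cdot\phi\,dA$. With $\nu=\nu_p$ and $\phi=v_p$, \eqref{eq:wish} forces $c_p=0$ for all large $p$.
\end{remark}

\section{A null solution with compact support}\label{sec:compact}

We prove Proposition \ref{prop:compact} by constructing an operator $\mathcal Q=\partial_{\bar w}^{18}+{}$(order $\le17$) and a function $V$ with $\mathcal QV=0$; then $S={}^t\mathcal Q$ and $v=V$. The function $V$ will be supported in $|w|\le\frac12$ and nowhere zero in $|w|<\frac12$. For such a $V$ and any operator $\mathcal Q_0$, the matrix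
\begin{equation}\label{eq:B}
B=-\frac{(\mathcal Q_0V)\,V^*}{|V|^2}\qquad(|w|<\tfrac12),
\end{equation}
where $V^*$ is the conjugate transpose of the column $V$, satisfies $BV=-\mathcal Q_0V$. The whole difficulty is to choose $\mathcal Q_0$ and $V$ so that $B$ extends smoothly across the circle $|w|=\frac12$, on which $V$ vanishes to infinite order. The order of the operator matters. A scalar equation $\partial_{\bar w}V+\beta V=0$ with $\beta\in C_c^\infty(\mathbb C)$ has no such solution: if $\partial_{\bar w}\phi=\beta$ on $\mathbb C$, then $e^\phi V$ is entire with compact support.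

\subsection{Modes}\label{sub:modes}
For $w\ne0$ write $w=\frac12e^{-t+i\theta}$. Thus $t=-\log|2w|$ is smooth on $\mathbb C\setminus\{0\}$, $t>0$ means $|w|<\frac12$, and $t\to0^+$ means that $w$ approaches the circle from inside. By the chain rule $\partial_t=-(w\partial_w+\bar w\partial_{\bar w})$ and $\partial_\theta=i(w\partial_w-\bar w\partial_{\bar w})$. On $\mathbb C\setminus\{0\}$ put
\[
L=-\partial_t+i\partial_\theta=2\bar w\,\partial_{\bar w},\qquad\Theta=i\partial_\theta,\qquad R=L^{18}-\Theta^{16}+t^4\Theta^{17}.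
\]
By induction $L^k-(2\bar w)^k\partial_{\bar w}^k$ has order at most $k-1$, so $(2\bar w)^{-18}R-\partial_{\bar w}^{18}$ has order at most $17$ and smooth coefficients on $\mathbb C\setminus\{0\}$. For $\Xi\in\mathbb Z$ the function $e^{\Xi t-i\Xi\theta}=(2w)^{-\Xi}$ is holomorphic, so $L\big(f(t)e^{\Xi t-i\Xi\theta}\big)=-f'(t)e^{\Xi t-i\Xi\theta}$, and $\Theta e^{-i\Xi\theta}=\Xi e^{-i\Xi\theta}$. Hence
\begin{equation}\label{eq:mode}
R\big(f(t)e^{\Xi t-i\Xi\theta}\big)=\Big(f^{(18)}(t)-\big(\Xi^{16}-t^4\Xi^{17}\big)f(t)\Big)e^{\Xi t-i\Xi\theta}.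
\end{equation}
We call a solution of $Ru=0$ of this form, with $f>0$, a \emph{mode} of frequency $\Xi$, and we call $\partial_t\log|u|=\Xi+f'/f$ its \emph{rate}.

\subsection{Gluing two modes}\label{sub:gluing}
This subsection explains the choice of $R$ and of the parameters; the proof does not rely on it. Let $u,\tilde u$ be two modes with $|u|=|\tilde u|$ at $t=\tau$. We want to use $\tilde u$ for $t<\tau$ and $u$ for $t>\tau$. Let $\mathbf b,\tilde{\mathbf b}$ be the standard basis of $\mathbb C^2$ and $V=\chi u\,\mathbf b+\tilde\chi\tilde u\,\tilde{\mathbf b}$, where $\chi(t)$ rises from $0$ to $1$ on $[\tau-2\kappa,\tau-\kappa]$ and $\tilde\chi(t)$ falls from $1$ to $0$ on $[\tau+\kappa,\tau+2\kappa]$. On the first interval $RV=[R,\chi]u\;\mathbf b$ and $|V|\ge|\tilde u|$, so the matrix \eqref{eq:B} with $\mathcal Q_0=R$ satisfies $|B|\le|[R,\chi]u|/|\tilde u|$. We expect this to be $|u|/|\tilde u|$ times powers of $1/\kappa$ and of the frequency. On the second interval the roles are exchanged, and elsewhere $B=0$. So $B$ is small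 if $|u|\ll|\tilde u|$ to the left of $\tau$ and $|\tilde u|\ll|u|$ to the right. If the rate of $u$ exceeds the rate of $\tilde u$ by $g>0$ on $[\tau-2\kappa,\tau+2\kappa]$, both ratios are at most $e^{-g\kappa}$.

Now glue modes $u_l$ at times $\tau_l\downarrow0$, using $u_l$ between $\tau_l$ and $\tau_{l-1}$. At $\tau_l$ the rate of $u_{l+1}$ must be \emph{smaller} than the rate of $u_l$. Yet the rates must be unbounded above as $t\to0^+$, since otherwise $|V|$ stays bounded below. So the rate of each mode has to drop, as $t$ increases, between its two gluing times. Holomorphic modes $(2w)^{-\Xi}$ have the constant rate $\Xi$ and cannot do this. The lower order terms of $R$ repair it. For a constant $a>0$ the equation $f^{(18)}=af$ has the solution $e^{a^{1/18}t}$, so the mode of frequency $\Xi$ should have a rate close to $\Xi+a(t)^{1/18}$ with $a(t)=\Xi^{16}-t^4\Xi^{17}$. The extra rate $a^{1/18}$ decreases in $t$ and dies at $t=\Xi^{-1/4}$. Take $\Xi_l=l^4$, so that it dies at $t_l=1/l$, and glue $u_l$ to $u_{l+1}$ at distance about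 $\kappa_l$ to the left of $t_{l+1}$. There $a_l\approx4l^{63}$, so $u_l$ has the extra rate $l^{63/18}=l^{7/2}$, up to a constant, which beats the gap $\Xi_{l+1}-\Xi_l\approx4l^3$; this is where a high order is used. Also $a_{l+1}$ is of size $l^{65}\kappa_l$, which is small against $a_l$ if $\kappa_l=o(l^{-2})$. Finally $e^{-g\kappa_l}$ with $g\approx l^{7/2}$ must beat all powers of $l$. The choice $\kappa_l=l^{-5/2}$ meets both demands. We have not tried to lower the order $18$.

\subsection{The equation $f^{(k)}=af$ with decreasing $a$}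
Since $a$ is not constant, we need bounds for $f'/f$ that replace the formula $f'/f=a^{1/k}$. Part (ii) of the next lemma is a lower bound that is sharp near the starting time. Part (iii) is an upper bound at later times that depends only on the recent values of $a$.

\begin{lemma}\label{lem:ode}
Let $k\ge2$, let $a\in C^\infty(\mathbb R)$ satisfy $a>0$ and $a'\le0$ on $[s,T)$, and put $\alpha=a(s)^{1/k}$. Let $f$ solve $f^{(k)}=af$ with $f^{(i)}(s)=\alpha^i$ for $0\le i\le k-1$. Then on $[s,T)$:
\begin{enumerate}
\item[(i)] $f\ge1$, and $f^{(i)}>0$ for $0\le i\le k$;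
\item[(ii)] $f^{(i)}\le\alpha^if$ for $0\le i\le k$, and $f'(t)/f(t)\ge\alpha\,a(t)/a(s)$;
\item[(iii)] if $s\le s^*<t<T$ and $b=a(s^*)^{1/k}$, then $f'(t)/f(t)\le k\big(b+\frac1{t-s^*}\big)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) On an interval $[s,t_0)\subset[s,T)$ where $f>0$ we have $f^{(k)}>0$. So $f^{(k-1)}$ increases and $f^{(k-1)}\ge\alpha^{k-1}>0$, and descending in $i$ we get $f^{(i)}\ge\alpha^i$ for all $i\le k-1$. In particular $f\ge1$ on $[s,t_0)$, so $f$ cannot reach $0$ in $[s,T)$.

(ii) Put $r_i=f^{(i+1)}/f^{(i)}>0$ for $0\le i\le k-1$; thus $r_{k-1}=af/f^{(k-1)}$. The initial values are chosen so that $r_i(s)=\alpha$ for all $i$, and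
\begin{equation}\label{eq:ratios}
(\log r_i)'=r_{i+1}-r_i\quad(i\le k-2),\qquad(\log r_{k-1})'=\frac{a'}a+r_0-r_{k-1}.
\end{equation}
We compare the $r_i$ with barriers. For the lower bound let $m(t)=\lambda\alpha\frac{a(t)}{a(s)}e^{-\delta(t-s)}$ with $0<\lambda<1$ and $\delta>0$, so $m(s)<r_j(s)$ for all $j$. Suppose that $t_1$ is the first time at which some $r_i$ equals $m$. Then $r_i(t_1)\le r_j(t_1)$ for all $j$, so \eqref{eq:ratios} and $a'\le0$ give $(\log r_i)'(t_1)\ge a'(t_1)/a(t_1)$. On the other hand $\log r_i-\log m$ is positive before $t_1$ and $0$ at $t_1$, so $(\log r_i)'(t_1)\le(\log m)'(t_1)=a'(t_1)/a(t_1)-\delta$. This is a contradiction. Hence $r_0>m$, and we let $\lambda\to1$, $\delta\to0$.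

For the upper bound let $m(t)=(1+\delta)\alpha e^{\delta(t-s)}$ with $\delta>0$, so $m(s)>r_j(s)$. At a first time $t_1$ with $r_i(t_1)=m(t_1)$ we have $r_i(t_1)\ge r_j(t_1)$ for all $j$, so $(\log r_i)'(t_1)\le0$ by \eqref{eq:ratios} and $a'\le0$. But $\log r_i-\log m$ is negative before $t_1$ and $0$ at $t_1$, so $(\log r_i)'(t_1)\ge\delta$. This is again a contradiction. Letting $\delta\to0$ gives $r_j\le\alpha$ for all $j$, and $f^{(i)}=r_0\cdots r_{i-1}f\le\alpha^if$.

(iii) Let $0<h\le t-s^*$. By (i) all terms in Taylor's formula for $f(t)$ at $t-h$, including the remainder, are nonnegative, so $\sum_{j=0}^{k-1}f^{(j)}(t-h)h^j/j!\le f(t)$. Taylor's formula for $f'$ gives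
\[
f'(t)=\sum_{j=1}^{k-1}\frac jh\,\frac{f^{(j)}(t-h)h^j}{j!}+\int_{t-h}^t\frac{(t-t')^{k-2}}{(k-2)!}\,a(t')f(t')\,dt'\le\Big(\frac{k-1}h+b^kh^{k-1}\Big)f(t),
\]
because $a\le b^k$ on $[s^*,t]$ and $f$ increases. Take $h=\min(t-s^*,1/b)$. Then $b^kh^{k-1}=(bh)^k/h\le1/h$, so $f'(t)/f(t)\le k/h\le k\big(b+\frac1{t-s^*}\big)$.
\end{proof}

\subsection{The sequence of modes}
For integers $l\ge10$ put
\[
\Xi_l=l^4,\qquad t_l=\frac1l,\qquad\kappa_l=l^{-5/2},\qquad\tau_l=t_{l+1}-3\kappa_l,\qquad s_l=\tau_l-2\kappa_l,
\]
\[
a_l(t)=\Xi_l^{16}-t^4\Xi_l^{17}=l^{68}(l^{-4}-t^4),\qquad I_l=[\tau_l-2\kappa_l,\tau_l+2\kappa_l]=[s_l,\,t_{l+1}-\kappa_l].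
\]
The interval $I_l$ is the window in which $u_l$ is glued to $u_{l+1}$, and the cutoffs will act in its outer quarters $I_l^-=[\tau_l-2\kappa_l,\tau_l-\kappa_l]$ and $I_l^+=[\tau_l+\kappa_l,\tau_l+2\kappa_l]$. Since $t_l-t_{l+1}=\frac1{l(l+1)}$ and $\kappa_l=o(l^{-2})$, for large $l$ we have
\begin{equation}\label{eq:order}
0<s_{l+1}<t_{l+2}<t_{l+1}-10\kappa_l<s_l<t_{l+1},\qquad\tau_l-\tau_{l+1}\ge\tfrac12(l+1)^{-2}.
\end{equation}
In particular $I_{l+1}$ lies to the left of $I_l$, and $I_l\subset[s_l,t_l)\cap[s_{l+1},t_{l+1})$. On $[s_l,t_l)$ we have $a_l>0$ and $a_l'<0$. Let $\alpha_l=a_l(s_l)^{1/18}$, and let $f_l$ be the solution on $\mathbb R$ of $f_l^{(18)}=a_lf_l$ with $f_l^{(i)}(s_l)=\alpha_l^i$ for $i\le17$. Lemma \ref{lem:ode} applies to $f_l$ on $[s_l,t_l)$; put $\rho_l=f_l'/f_l>0$ there. We start $f_l$ at the left end of $I_l$ so that the lower bound in Lemma \ref{lem:ode}(ii) is sharp on $I_l$. Below, $c,C>0$ are constants independent of $l$ that may change from line to line.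

\begin{lemma}\label{lem:rates}
For all large $l$ we have $c\,l^{7/2}\le\alpha_l\le C\,l^{7/2}$ and
\begin{equation}\label{eq:rates}
(\Xi_l+\rho_l)-(\Xi_{l+1}+\rho_{l+1})\ge\tfrac14\alpha_l\quad\text{on }I_l .
\end{equation}
\end{lemma}

\begin{proof}
Since $s_l=\frac1{l+1}-5l^{-5/2}=\frac1l\big(1-\frac1l(1+o(1))\big)$, we get $l^{-4}-s_l^4=4l^{-5}(1+o(1))$. Hence $a_l(s_l)=4l^{63}(1+o(1))$, and $63/18=7/2$.

\emph{The mode $l$ keeps its extra rate.} On $I_l$ we have $t\le t_{l+1}$, so $\frac{a_l(t)}{a_l(s_l)}\ge\frac{l^{-4}-(l+1)^{-4}}{l^{-4}-s_l^4}$, and the right side tends to $1$ because its numerator is also $4l^{-5}(1+o(1))$. By Lemma \ref{lem:ode}(ii), $\rho_l\ge\alpha_l/2$ on $I_l$.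

\emph{The mode $l+1$ has lost its extra rate.} Apply Lemma \ref{lem:ode}(iii) to $f_{l+1}$ with $s^*=t_{l+1}-10\kappa_l$, which exceeds $s_{l+1}$ by \eqref{eq:order}. By the mean value theorem,
\[
b^{18}=(l+1)^{68}\big(t_{l+1}^4-(s^*)^4\big)\le(l+1)^{68}\cdot4t_{l+1}^3\cdot10\kappa_l=40(l+1)^{65}l^{-5/2}\le C\,l^{125/2},
\]
so $b\le C\,l^{125/36}=C\,l^{7/2-1/36}$. For $t\in I_l$ we have $t-s^*\ge5\kappa_l$, so $\frac1{t-s^*}\le\frac15l^{5/2}$. Hence $\rho_{l+1}=o(l^{7/2})$ uniformly on $I_l$, and $\rho_{l+1}\le\alpha_l/8$ for large $l$.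

\emph{The gap of frequencies is small.} We have $\Xi_{l+1}-\Xi_l=4l^3+6l^2+4l+1\le15l^3\le\alpha_l/8$ for large $l$.

Adding up, the left side of \eqref{eq:rates} is at least $\alpha_l(\frac12-\frac18-\frac18)$.
\end{proof}

Fix $l_0\ge10$ such that \eqref{eq:order} and Lemma \ref{lem:rates} hold for all $l\ge l_0$. For $l\ge l_0$ put
\[
U_l(t)=\Lambda_le^{\Xi_lt}f_l(t),\qquad u_l=U_l(t)e^{-i\Xi_l\theta},
\]
where $\Lambda_{l_0}=1$ and $\Lambda_{l+1}>0$ is determined by $U_{l+1}(\tau_l)=U_l(\tau_l)$; this is possible because $f_l$ and $f_{l+1}$ are positive on $I_l$. By \eqref{eq:mode}, $Ru_l=0$. On $[s_l,t_l)$ we have $|u_l|=U_l>0$ and $(\log U_l)'=\Xi_l+\rho_l\ge\Xi_l$, so $U_l$ increases there. The function $\log(U_l/U_{l+1})$ vanishes at $\tau_l$ and has derivative at least $\alpha_l/4$ on $I_l$, and $\alpha_l\kappa_l\ge c\,l$. Hence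
\begin{equation}\label{eq:ratio}
\frac{U_l}{U_{l+1}}\le e^{-cl}\ \text{ on }I_l^-,\qquad\frac{U_{l+1}}{U_l}\le e^{-cl}\ \text{ on }I_l^+,\qquad U_{l+1}\le U_l\ \text{ on }I_l\cap[\tau_l,\infty).
\end{equation}

To control derivatives of $B$ we need to know that differentiating a mode costs only powers of $l$. In what follows $\partial^\beta$ is a derivative in $(t,\theta)$, and $C_\beta,M_\beta$ are constants that depend only on $\beta$.

\begin{lemma}\label{lem:derivatives}
For every $\beta$ we have $|\partial^\beta u_l|\le C_\beta\,l^{M_\beta}|u_l|$ for $t\in[s_l,t_l)$ and $l\ge l_0$.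
\end{lemma}

\begin{proof}
First, $|f_l^{(m)}|\le C_ml^{M_m}f_l$ on $[s_l,t_l)$ for every $m$. For $m\le18$ this is Lemma \ref{lem:ode}(ii) with $\alpha_l\le Cl^{7/2}$. For $m=18+r$ it follows by induction from $f_l^{(18+r)}=\sum_j\binom rja_l^{(j)}f_l^{(r-j)}$, since $|a_l^{(j)}|\le24\,l^{68}$ on $[0,1]$. Now $\partial_t^m\partial_\theta^{m'}u_l=\Lambda_l(-i\Xi_l)^{m'}\sum_j\binom mj\Xi_l^{m-j}f_l^{(j)}e^{\Xi_lt-i\Xi_l\theta}$ with $\Xi_l=l^4$.
\end{proof}

We also use the following rule for quotients. Let $g_l,h_l$ be smooth and $G_l>0$ on an open set where $h_l\ne0$, and suppose that $|\partial^\beta g_l|\le C_\beta l^{M_\beta}G_l$ and $|\partial^\beta h_l|\le C_\beta l^{M_\beta}|h_l|$ for all $\beta$. Then, with new constants,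
\begin{equation}\label{eq:quotient}
|\partial^\beta(g_l/h_l)|\le C_\beta\,l^{M_\beta}\,G_l/|h_l| .
\end{equation}
This follows by induction on $|\beta|$ from $h_l\,\partial^\beta(g_l/h_l)=\partial^\beta g_l-\sum_{\gamma<\beta}\binom\beta\gamma\partial^\gamma(g_l/h_l)\,\partial^{\beta-\gamma}h_l$.

\subsection{The function $V$}
Fix a smooth $\chi:\mathbb R\to[0,1]$ with $\chi=0$ on $(-\infty,0]$ and $\chi=1$ on $[1,\infty)$. Choose $\tau_{l_0}+2\kappa_{l_0}<\sigma_0<\sigma_1<\sigma_2<t_{l_0}$, and put
\[
\chi_l(t)=\chi\Big(\frac{t-s_l}{\kappa_l}\Big)\,\chi\Big(\frac{\tau_{l-1}+2\kappa_{l-1}-t}{\kappa_{l-1}}\Big)\quad(l>l_0),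
\]
\[
\chi_{l_0}(t)=\chi\Big(\frac{t-s_{l_0}}{\kappa_{l_0}}\Big)\,\chi\Big(\frac{\sigma_2-t}{\sigma_2-\sigma_1}\Big),\qquad\psi(t)=\chi\Big(\frac{t-\sigma_0}{\sigma_1-\sigma_0}\Big).
\]
For $l>l_0$, $\chi_l$ rises on $I_l^-$, equals $1$ on $[\tau_l-\kappa_l,\tau_{l-1}+\kappa_{l-1}]$, falls on $I_{l-1}^+$ and vanishes elsewhere (Figure \ref{fig:cutoffs}), and $|\chi_l^{(m)}|\le C_ml^{5m/2}$. The function $\chi_{l_0}$ rises on $I_{l_0}^-$, equals $1$ on $[\tau_{l_0}-\kappa_{l_0},\sigma_1]$ and vanishes for $t\ge\sigma_2$. We record three consequences.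
\begin{enumerate}
\item[(C1)] $\operatorname{supp}\chi_l\subset[s_l,t_l)$, because $\tau_{l-1}+2\kappa_{l-1}=t_l-\kappa_{l-1}$ and $\sigma_2<t_{l_0}$.
\item[(C2)] $\chi_l\chi_j=0$ for $j\ge l+2$, because $t_j\le t_{l+2}<s_l$. On $I_l$ only $\chi_l$ and $\chi_{l+1}$ can be nonzero, because $I_l\subset(t_{l+2},t_{l+1})$ and $t_{l+1}<s_{l-1}$ for $l>l_0$. For $t\ge\sigma_0$ only $\chi_{l_0}$ can be nonzero.
\item[(C3)] For each $t\in(0,\sigma_1]$ some $\chi_l(t)$ equals $1$, because the intervals on which consecutive cutoffs equal $1$ overlap and $\tau_l\to0$.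
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05,yscale=1.4]
\draw[->] (-0.3,0) -- (10.5,0) node[right] {$t$};
\draw[thick,dashed] (0,0.95) -- (2.5,0.95) -- (3,0);
\draw[thick] (1,0) -- (1.5,1.02) -- (8.5,1.02) -- (9,0);
\draw[thick,dotted] (7,0) -- (7.5,0.95) -- (10,0.95);
\node[above] at (0.4,0.97) {$\chi_{l+1}$};
\node[above] at (5,1.02) {$\chi_l$};
\node[above] at (9.6,0.97) {$\chi_{l-1}$};
\foreach \x/\n in {1/s_l,2/\tau_l,3.5/t_{l+1},7/s_{l-1},8/\tau_{l-1},9.5/t_l}
  \draw (\x,0.05) -- (\x,-0.05) node[below] {$\n$};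
\draw[|-|] (1,-0.55) -- (3,-0.55) node[midway,below] {$I_l$};
\draw[|-|] (7,-0.55) -- (9,-0.55) node[midway,below] {$I_{l-1}$};
\end{tikzpicture}
\caption{The cutoffs $\chi_{l+1},\chi_l,\chi_{l-1}$ as functions of $t=-\log|2w|$ (schematic). The mode $u_l$ is switched on in the first quarter of the window $I_l$, where $|u_l|\le e^{-cl}|u_{l+1}|$, and $u_{l+1}$ is switched off in the last quarter of $I_l$, where $|u_{l+1}|\le e^{-cl}|u_l|$. The window $I_l$ has length $4l^{-5/2}$, and consecutive windows are at distance about $l^{-2}$.}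
\label{fig:cutoffs}
\end{figure}

Let $\mathbf b_l\in\mathbb C^2$ be the first standard basis vector for even $l$ and the second for odd $l$. Define
\[
V=\sum_{l\ge l_0}\chi_l\,u_l\,\mathbf b_l+\psi\,\mathbf b_{l_0+1}\quad\text{for }0<|w|<\tfrac12,\qquad V(0)=\mathbf b_{l_0+1},\qquad V=0\quad\text{for }|w|\ge\tfrac12 .
\]
The term $\psi\,\mathbf b_{l_0+1}$ closes the construction toward the center of the disc, where the modes are not defined. This is where the second component is essential for dividing by $V$: on a circle $t=\text{const}$ the function $u_{l_0}$ has winding number $-\Xi_{l_0}\ne0$, so a continuous scalar function on the enclosed disc with these boundary values has a zero.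

\begin{lemma}\label{lem:V}
We have $V\in C_c^\infty(\Delta;\mathbb C^2)$, and $V(w)\ne0$ for $|w|<\frac12$.
\end{lemma}

\begin{proof}
By (C1) and $t_l\to0$ the sum is locally finite in $t>0$, and $V=\mathbf b_{l_0+1}$ is constant for $t\ge\sigma_2$. So $V$ is smooth in $|w|<\frac12$.

\emph{Decay.} For $l>l_0$ we have $[\tau_l,\tau_{l-1}]\subset[s_l,t_l)$, where $(\log U_l)'\ge\Xi_l=l^4$, and $\tau_{l-1}-\tau_l\ge\frac12l^{-2}$ by \eqref{eq:order}. Hence
\[
U_{l+1}(\tau_l)=U_l(\tau_l)\le e^{-l^2/2}\,U_l(\tau_{l-1}),
\]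
and iterating gives $U_l(\tau_{l-1})\le Ce^{-cl^3}$ for $l>l_0$. Let $l\ge l_0+2$ and $t\in\operatorname{supp}\chi_l$. If $t\le\tau_{l-1}$, then $U_l(t)\le U_l(\tau_{l-1})$ by monotonicity. Otherwise $t\in I_{l-1}$ and $t>\tau_{l-1}$. Then $U_l(t)\le U_{l-1}(t)$ by \eqref{eq:ratio}, and $U_{l-1}(t)\le U_{l-1}(\tau_{l-2})$ because $I_{l-1}$ lies to the left of $I_{l-2}$, so that $s_{l-1}\le t<\tau_{l-2}<t_{l-1}$. In both cases $U_l\le Ce^{-cl^3}$ on $\operatorname{supp}\chi_l$.

By Lemma \ref{lem:derivatives}, (C1) and the bounds on $\chi_l^{(m)}$, we get $|\partial^\beta(\chi_lu_l)|\le C_\beta l^{M_\beta}e^{-cl^3}$. At each point at most two terms are nonzero, and their indices tend to infinity as $t\to0^+$ because each $s_l$ is positive. So every derivative of $V$ tends to $0$ as $t\to0^+$, uniformly in $\theta$. Since $(t,\theta)$ are smooth coordinates near the circle $|w|=\frac12$, the extension by $0$ is smooth.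

\emph{No zeros.} Let $0<t<\sigma_1$ and choose $l$ with $\chi_l(t)=1$ by (C3). By (C2) the other nonzero terms of the sum have index $l\pm1$, so they are multiples of the other basis vector. If $\psi(t)\ne0$, then $t>\sigma_0$, so $l=l_0$ and $\psi\,\mathbf b_{l_0+1}$ is also a multiple of the other basis vector. Thus the $\mathbf b_l$-component of $V$ is $u_l\ne0$. For $t\ge\sigma_1$ and for $w=0$ the $\mathbf b_{l_0+1}$-component of $V$ is $1$.
\end{proof}

\subsection{The operator and the end of the proof}
The coefficients of $(2\bar w)^{-18}R$ are singular at $w=0$ and not compactly supported, so we cut them off. Let $\varphi\in C_c^\infty(\{0.2<|w|<0.9\})$ equal $1$ on $0.4\le|w|\le0.7$, and let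
\[
\mathcal Q_0=\partial_{\bar w}^{18}+\varphi\,\big[(2\bar w)^{-18}R-\partial_{\bar w}^{18}\big]
\]
act componentwise on $\mathbb C^2$-valued functions. This is $\partial_{\bar w}^{18}$ plus terms of order at most $17$ with coefficients in $C_c^\infty(\Delta)$. Define $B$ by \eqref{eq:B} for $|w|<\frac12$, where it is smooth by Lemma \ref{lem:V}, and put $B=0$ for $|w|\ge\frac12$.

\begin{lemma}\label{lem:B}
We have $B\in C_c^\infty(\Delta;M_2(\mathbb C))$.
\end{lemma}

\begin{proof}
As for $V$, it suffices to show that every derivative of $B$ tends to $0$ as $t\to0^+$, uniformly in $\theta$. Let $0<t<\sigma_0$. Then $\psi=0$, and $0.45<|w|<0.5$ because $\sigma_0<t_{l_0}\le0.1$, so $\mathcal Q_0=(2\bar w)^{-18}R$. We have $L(\chi_lu)=\chi_lLu-\chi_l'u$, while $\Theta$ and $t^4$ commute with $\chi_l(t)$. Since $Ru_l=0$,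
\[
R(\chi_lu_l)=\sum_{m=1}^{18}\binom{18}m(-1)^m\chi_l^{(m)}L^{18-m}u_l=:\mathcal R_l .
\]
So $B=0$ on the open set where $t$ lies in none of the $I_l^\pm$, and it remains to bound the derivatives of $B$ in the interiors of the $I_l^\pm$; the bounds extend to the endpoints by continuity. By Lemma \ref{lem:derivatives} and the bounds on $\chi_l^{(m)}$,
\begin{equation}\label{eq:errors}
|\partial^\beta\mathcal R_l|+|\partial^\beta(\chi_lu_l)|\le C_\beta\,l^{M_\beta}|u_l|\qquad\text{for }t\in[s_l,t_l).
\end{equation}

On $I_l^-$ only $\chi_l$ and $\chi_{l+1}$ are nonzero, and $\chi_{l+1}=1$. So $\mathcal Q_0V=(2\bar w)^{-18}\mathcal R_l\,\mathbf b_l$, and we divide by the dominant mode: $V=u_{l+1}W$ with $W=\mathbf b_{l+1}+(\chi_lu_l/u_{l+1})\,\mathbf b_l$. Then $V^*/|V|^2=u_{l+1}^{-1}W^*/|W|^2$, and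
\[
B=-(2\bar w)^{-18}\;\frac{\mathcal R_l}{u_{l+1}}\;\mathbf b_l\,\frac{W^*}{|W|^2}.
\]
Apply \eqref{eq:quotient} with $h_l=u_{l+1}$ and $G_l=|u_l|$; the hypotheses hold by \eqref{eq:errors} and Lemma \ref{lem:derivatives}, since $I_l\subset[s_l,t_l)\cap[s_{l+1},t_{l+1})$. With \eqref{eq:ratio} we find that all derivatives of $\mathcal R_l/u_{l+1}$ and of $\chi_lu_l/u_{l+1}$ are bounded by $C_\beta l^{M_\beta}e^{-cl}$. In particular each derivative of $W$ is bounded uniformly in $l$. The map $W\mapsto W^*/|W|^2$ is smooth and homogeneous of degree $-1$ on $\mathbb C^2\setminus\{0\}$, so it has bounded derivatives on $|W|\ge1$; as $|W|\ge1$ here, the chain rule bounds each derivative of $W^*/|W|^2$ uniformly in $l$. The factor $(2\bar w)^{-18}=e^{18t+18i\theta}$ has bounded derivatives for $0<t<1$. Hence $|\partial^\beta B|\le C_\beta l^{M_\beta}e^{-cl}$ on $I_l^-$.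

On $I_l^+$ we have $\chi_l=1$, so $\mathcal Q_0V=(2\bar w)^{-18}\mathcal R_{l+1}\mathbf b_{l+1}$, and the dominant mode is $u_l$. Now $V=u_lW$ with $W=\mathbf b_l+(\chi_{l+1}u_{l+1}/u_l)\,\mathbf b_{l+1}$, and
\[
B=-(2\bar w)^{-18}\;\frac{\mathcal R_{l+1}}{u_l}\;\mathbf b_{l+1}\,\frac{W^*}{|W|^2}.
\]
We apply \eqref{eq:quotient} with $h_l=u_l$ and $G_l=|u_{l+1}|$, using \eqref{eq:errors} for $l+1$ and the second inequality in \eqref{eq:ratio}, and obtain the same bound on $I_l^+$. Since $l\to\infty$ as $t\to0^+$ with $t\in I_l$, the lemma follows.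
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:compact}]
Let $\mathcal Q=\mathcal Q_0+B$. For $|w|<\frac12$ we have $BV=-\mathcal Q_0V$, and for $|w|\ge\frac12$ the function $V$ vanishes with all its derivatives. So $\mathcal QV=0$ on $\mathbb C$. By Lemma \ref{lem:B}, $\mathcal Q$ is $\partial_{\bar w}^{18}$ plus terms of order at most $17$ with coefficients in $C_c^\infty(\Delta;M_2(\mathbb C))$. Put $S={}^t\mathcal Q$ and $v=V$. Since $18$ is even, ${}^t(\partial_{\bar w}^{18})=\partial_{\bar w}^{18}$, and expanding the transposes of the other terms by Leibniz's rule shows that $S$ has the required form. Finally ${}^tSv=\mathcal QV=0$, and $0\ne v\in C_c^\infty(\Delta;\mathbb C^2)$ by Lemma \ref{lem:V}.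
\end{proof}

\begin{thebibliography}{1}

\bibitem{NH}
\emph{Noncharacteristic hypersurfaces for complexes of differential operators},
doi:10.1007/bf01789406,
\texttt{https://link.springer.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak BF01789406.pdf}.

\end{thebibliography}
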